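
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Sharp exponents in a Young inequality for singular values}


\begin{abstract}
Let $A,B$ be positive semidefinite $n\times n$ matrices and $v\in[0,1]$. We prove a conjecture of Lin: $s_j(A^vB^{1-v})\le s_j\bigl(vA^{1/2}+(1-v)B^{1/2}\bigr)^2$ for $j=1,\dots,n$. For $0<v<1$ we prove the stronger inequality in which the exponent $1/2$ is replaced by $2v(1-v)$, and for each $j$ we determine all exponents that are admissible: for $j<n$ they are exactly those that are at least $2v(1-v)$, and for $j=n$ every positive exponent is admissible. The main step is a variational argument in $\mathbb C^{2n}$, where the left and right singular subspaces of $A^vB^{1-v}$ can be tested separately.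
\end{abstract}

\section{The question}

Let $M_n$ be the space of $n\times n$ complex matrices, and let $s_1(X)\ge\dots\ge s_n(X)\ge0$ be the singular values of $X\in M_n$. For a Hermitian matrix $H$ we write $\lambda_1(H)\ge\lambda_2(H)\ge\cdots$ for its eigenvalues, so that $\lambda_j(H)=s_j(H)$ when $H\ge0$. For Hermitian $H,K$, the relation $H\ge K$ means that $H-K$ is positive semidefinite. Powers of positive semidefinite matrices are always the positive semidefinite powers.

For numbers $a,b\ge0$ and $v\in[0,1]$, Young's inequality $a^vb^{1-v}\le va+(1-v)b$ is the weighted arithmetic--geometric mean inequality. If $a,b$ are replaced by positive semidefinite matrices $A,B$, the product $A^vB^{1-v}$ is in general not Hermitian, and its size is measured by its singular values. Ando's theorem says that the inequality survives in this form: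
\[
 s_j(A^vB^{1-v})\le s_j\bigl(vA+(1-v)B\bigr),\qquad j=1,\dots,n .
\]
Lin's conjecture, stated in \cite{note}, is that one may take square roots of $A$ and $B$ first and square the result afterwards:
\[
 s_j(A^vB^{1-v})\le s_j\bigl(vA^{1/2}+(1-v)B^{1/2}\bigr)^2,\qquad j=1,\dots,n .
\]
Both statements belong to one family. For $v\in(0,1)$ and $r>0$ consider the inequality
\begin{equation}
 s_j(A^vB^{1-v})\le\lambda_j\bigl(vA^r+(1-v)B^r\bigr)^{1/r}.\tag{$\mathrm I_r$}\label{eq:Ir}
\end{equation}
For $v\in(0,1)$, Ando's theorem is the case $r=1$ and Lin's conjecture is the case $r=\frac12$. The right-hand side is nondecreasing in $r$ (Lemma~\ref{lem:mono} below), so a smaller $r$ gives a stronger inequality. In particular Lin's inequality implies Ando's, and the natural question is how small $r$ may be.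

For commuting $A$ and $B$ there is no restriction on $r$. Indeed, Young's inequality applied to $a^r,b^r$ gives $a^vb^{1-v}\le(va^r+(1-v)b^r)^{1/r}$ for all $a,b\ge0$ and every $r>0$. If $A,B$ commute, we diagonalize them simultaneously, apply this to each pair of diagonal entries, and compare the $j$-th largest values on the two sides. Any restriction must therefore come from noncommutativity. A very simple noncommuting pair, two rank-one projections in $\mathbb C^2$ whose ranges are nearly parallel, already shows that \eqref{eq:Ir} with $n=2$, $j=1$ can hold for all $A,B$ only if $r\ge2v(1-v)$; we carry out this computation in Section~\ref{sec:lines}. One may guess that nothing worse happens. This is correct.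

\begin{theorem}\label{thm:main}
Let $v\in(0,1)$ and $r=2v(1-v)$. Then \eqref{eq:Ir} holds for all $n$, all positive semidefinite $A,B\in M_n$ and all $1\le j\le n$.
\end{theorem}

\begin{theorem}[Lin's conjecture]\label{thm:lin}
For all positive semidefinite $A,B\in M_n$, all $v\in[0,1]$ and all $1\le j\le n$,
\[
 s_j(A^vB^{1-v})\le s_j\bigl(vA^{1/2}+(1-v)B^{1/2}\bigr)^2 .
\]
\end{theorem}

\begin{theorem}[Admissible exponents]\label{thm:class}
Fix $n$, $1\le j\le n$ and $v\in(0,1)$.
\begin{enumerate}
\item[(a)] If $j<n$ and $r>0$, then \eqref{eq:Ir} holds for all positive semidefinite $A,B\in M_n$ if and only if $r\ge2v(1-v)$.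
\item[(b)] If $j=n$, then for every $r>0$, \eqref{eq:Ir} holds for all positive semidefinite $A,B\in M_n$.
\end{enumerate}
\end{theorem}

Since $\max_v2v(1-v)=\frac12$, attained at $v=\frac12$, Lin's exponent $\frac12$ is the smallest exponent that works simultaneously for all $v\in(0,1)$ and all $j$ when $n\ge2$.

Throughout, $w=1-v$, so $v+w=1$ and the critical exponent is $2vw$. Vectors are columns, $\|x\|^2=x^*x$, and $I$ is an identity matrix of the size required.

\section{Tools and two reductions}

We use the following standard facts; for those on operator inequalities see \cite[Ch.~V]{bhatia}.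

\begin{itemize}
\item \emph{Courant--Fischer.} For a Hermitian matrix $H$, the eigenvalue $\lambda_j(H)$ is the maximum, over all $j$-dimensional subspaces $Z$, of $\min\{z^*Hz:\ z\in Z,\ \|z\|=1\}$. Hence if $z^*Hz\ge\|z\|^2$ on some $j$-dimensional subspace, then $\lambda_j(H)\ge1$. It also follows that $H\ge K$ implies $\lambda_j(H)\ge\lambda_j(K)$ (\emph{Weyl monotonicity}).
\item \emph{The two Gram matrices.} If $R$ is $n\times m$ with $m\ge n$, then $RR^*$ and $R^*R$ have the same nonzero eigenvalues with multiplicity, so $\lambda_j(RR^*)=\lambda_j(R^*R)$ for $1\le j\le n$.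
\item \emph{L\"owner--Heinz.} Let $0<p\le1$. The function $t\mapsto t^p$ on $[0,\infty)$ is operator monotone: $X\ge Y\ge0$ implies $X^p\ge Y^p$. It is also operator concave: $vX^p+wY^p\le(vX+wY)^p$ for $X,Y\ge0$ and $v\in[0,1]$.
\item \emph{Weighted AM--GM.} For $x,y>0$ and $v\in[0,1]$, $vx+wy\ge x^vy^w$.
\end{itemize}

The first reduction makes precise that a smaller exponent gives a stronger inequality.

\begin{lemma}\label{lem:mono}
If $0<r\le s$, then
\[
 \lambda_j(vA^r+wB^r)^{1/r}\le\lambda_j(vA^s+wB^s)^{1/s}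
\]
for all positive semidefinite $A,B\in M_n$, all $v\in[0,1]$ and all $j$. Consequently, for given $A,B,j$ and $v\in(0,1)$, if \eqref{eq:Ir} holds for some exponent $r$, it holds for every larger exponent.
\end{lemma}

\begin{proof}
Put $p=r/s\in(0,1]$. Operator concavity of $t^p$, applied to $A^s$ and $B^s$, gives $vA^r+wB^r\le(vA^s+wB^s)^p$. By Weyl monotonicity, $\lambda_j(vA^r+wB^r)\le\lambda_j(vA^s+wB^s)^{r/s}$. Take $r$-th roots.
\end{proof}

The second reduction turns \eqref{eq:Ir} into an inequality with the constant $1$, which is what a variational argument can handle.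

\begin{lemma}\label{lem:norm}
Fix $n$, $1\le j\le n$, $v\in(0,1)$ and $r>0$. To prove \eqref{eq:Ir} for all positive semidefinite $A,B\in M_n$, it suffices to show that $\lambda_j(vA^r+wB^r)\ge1$ for all positive definite $A,B\in M_n$ with $s_j(A^vB^w)=1$.
\end{lemma}

\begin{proof}
The map $A\mapsto A^t$ is continuous on the positive semidefinite matrices for each $t>0$, and eigenvalues and singular values depend continuously on the matrix. So both sides of \eqref{eq:Ir} are continuous, and we may replace $A,B$ by $A+\delta I,B+\delta I$ and let $\delta\downarrow0$ at the end. For positive definite $A,B$ the product $A^vB^w$ is invertible, so $s_j(A^vB^w)>0$. Under $(A,B)\mapsto(tA,tB)$ with $t>0$ both sides of \eqref{eq:Ir} are multiplied by $t$, so we may scale to $s_j(A^vB^w)=1$. Then \eqref{eq:Ir} is equivalent to $\lambda_j(vA^r+wB^r)\ge1$.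
\end{proof}

\section{Two lines in the plane: why $2v(1-v)$}\label{sec:lines}

\begin{proposition}\label{prop:nec}
Let $1\le j<n$, $v\in(0,1)$ and $0<r<2vw$. Then \eqref{eq:Ir} fails for some positive semidefinite $A,B\in M_n$.
\end{proposition}

\begin{proof}
Start with $n=2$, $j=1$. Let $e,f\in\mathbb C^2$ be unit vectors with $|e^*f|=c\in(0,1)$, and put $A_0=ee^*$, $B_0=ff^*$, $\varepsilon=1-c^2$. All positive powers of a projection equal the projection. Hence $A_0^vB_0^w=(e^*f)\,ef^*$ has singular values $c$ and $0$. Furthermore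
\[
 vA_0^r+wB_0^r=v\,ee^*+w\,ff^*=TT^*,\qquad T=\bigl[\sqrt v\,e,\ \sqrt w\,f\bigr],
\]
has trace $1$ and determinant $\det(T^*T)=vw(1-c^2)=vw\,\varepsilon$. Its top eigenvalue is therefore
\[
 \lambda=\tfrac12\bigl(1+\sqrt{1-4vw\,\varepsilon}\bigr)=1-vw\,\varepsilon+O(\varepsilon^2).
\]
As $\varepsilon\downarrow0$,
\[
 s_1(A_0^vB_0^w)=\sqrt{1-\varepsilon}=1-\frac\varepsilon2+O(\varepsilon^2),
 \qquad
 \lambda^{1/r}=1-\frac{vw}{r}\,\varepsilon+O(\varepsilon^2).
\]
Since $vw/r>\frac12$, for small $\varepsilon>0$ we have $c>\lambda^{1/r}$, and \eqref{eq:Ir} fails.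

For general $j<n$ put
\[
 A=A_0\oplus2I_{j-1}\oplus0_{n-1-j},\qquad B=B_0\oplus2I_{j-1}\oplus0_{n-1-j},
\]
with the same $\varepsilon$. On each side of \eqref{eq:Ir} the middle block contributes the value $2$ with multiplicity $j-1$. The other blocks contribute $c$ and zeros on the left, and $\lambda^{1/r}$ and smaller values on the right; all of these are at most $1$. So the $j$-th values are exactly $c$ and $\lambda^{1/r}$, and \eqref{eq:Ir} fails.
\end{proof}

\section{The idea in the case $v=\frac12$, $j=1$}\label{sec:half}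

Let $v=\frac12$, so that $2vw=\frac12$, and write $P=A^{1/2}$, $Q=B^{1/2}$. By Lemma~\ref{lem:norm} with $j=1$ we are given positive definite $P,Q$ with $s_1(PQ)=1$, and we want
\[
 \lambda_1\bigl(\tfrac12(P+Q)\bigr)\ge1 .
\]
By the singular value decomposition there are unit vectors $f,g$ with $f^*PQg=1$.

We need a test vector for $P+Q$. The identity $f^*PQg=1$ says that $Pf$ and $Qg$ have inner product $1$; the vectors $Qf$ and $Pg$ do not occur in it. A single test vector of $\mathbb C^n$, such as $f$ or $g$, would meet both $P$ and $Q$, whereas we would like $P$ to meet $f$ and $Q$ to meet $g$. This becomes possible in a space of twice the dimension. Let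
\[
 R=\tfrac1{\sqrt2}\bigl[P^{1/2},\ Q^{1/2}\bigr],
\]
an $n\times2n$ matrix. Then $RR^*=\frac12(P+Q)$, so $\lambda_1\bigl(\frac12(P+Q)\bigr)=\lambda_1(R^*R)$, and $R^*R$ acts on pairs of vectors. Choose the pair so that $Pf$ and $Qg$ appear:
\[
 z=\frac1{\sqrt2}\begin{pmatrix}P^{1/2}f\\ Q^{1/2}g\end{pmatrix},
 \qquad Rz=\tfrac12(Pf+Qg).
\]
Then $\|z\|^2=\frac12(f^*Pf+g^*Qg)$, and since $f^*PQg=1$,
\[
 \|Rz\|^2=\tfrac14\bigl(f^*P^2f+g^*Q^2g+2\bigr).
\]
Writing $2=\|f\|^2+\|g\|^2$ completes two squares:
\[
 \|Rz\|^2-\|z\|^2=\tfrac14\bigl(f^*(P^2-2P+I)f+g^*(Q^2-2Q+I)g\bigr)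
 =\tfrac14\bigl(\|(P-I)f\|^2+\|(Q-I)g\|^2\bigr)\ge0 .
\]
Since $z\ne0$, this gives $\lambda_1(R^*R)\ge1$, as wanted.

Two things change in general. For $j>1$ the vectors $f,g$ are replaced by the spans of the first $j$ left and right singular vectors. For $v\ne\frac12$ the square $(x-1)^2\ge0$ is replaced by a weighted AM--GM inequality.

\section{Proof of Theorem~\ref{thm:main}}

Let $r=2vw$. By Lemma~\ref{lem:norm} we assume that $A,B$ are positive definite and $s_j(A^vB^w)=1$, and we show $\lambda_j(vA^r+wB^r)\ge1$.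

\medskip
\noindent\textbf{The operator inequalities.} Weighted AM--GM for $x^{2v}$ and $1$ with weights $v,w$, and for $y^{2w}$ and $1$ with weights $w,v$, gives for $x,y>0$
\[
 v\,x^{2v}+w\ge x^{2v^2},\qquad w\,y^{2w}+v\ge y^{2w^2}.
\]
By the spectral theorem,
\begin{equation}
 vA^{2v}-A^{2v^2}+wI\ge0,\qquad wB^{2w}-B^{2w^2}+vI\ge0 .\label{eq:op}
\end{equation}

\medskip
\noindent\textbf{The test subspace.} Take the first $j$ left and right singular vectors of $A^vB^w$ as the columns of $n\times j$ matrices $F$ and $G$. Then $F^*F=G^*G=I_j$ and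
\[
 F^*A^vB^wG=\Sigma=\mathrm{diag}(s_1,\dots,s_j)\ge I_j,\qquad s_i=s_i(A^vB^w),
\]
because $s_i\ge s_j=1$ for $i\le j$. As in Section~\ref{sec:half} we factor the matrix under study. Since $r/2=vw$, the $n\times2n$ matrix
\[
 R=\bigl[\sqrt v\,A^{vw},\ \sqrt w\,B^{vw}\bigr]\quad\text{satisfies}\quad RR^*=vA^r+wB^r .
\]
Hence $\lambda_j(vA^r+wB^r)=\lambda_j(R^*R)$. We want vectors $z$ such that $Rz$ is built from $A^vFh$ and $B^wGh$. Because $v-vw=v^2$ and $w-vw=w^2$, we can take
\[
 z_h=\begin{pmatrix}\sqrt v\,A^{v^2}Fh\\ \sqrt w\,B^{w^2}Gh\end{pmatrix}\in\mathbb C^{2n},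
 \qquad Rz_h=v\,A^vFh+w\,B^wGh,\qquad h\in\mathbb C^j .
\]
(The weights $\sqrt v,\sqrt w$ are suggested by the equality case $A=B=I$, $F=G$: there $R^*R$ has eigenvalues $1$ and $0$, and $z_h=R^*Fh$ lies in the eigenspace of $1$.) The linear map $h\mapsto z_h$ is injective, since $A^{v^2}$ is invertible and $F$ is isometric. So $Z=\{z_h:h\in\mathbb C^j\}$ is a $j$-dimensional subspace.

\medskip
\noindent\textbf{The comparison.} The cross term in $\|Rz_h\|^2$ is $2vw\,\mathrm{Re}\,(h^*F^*A^vB^wGh)=2vw\,h^*\Sigma h$. Thus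
\begin{align*}
 \|Rz_h\|^2&=v^2\,h^*F^*A^{2v}Fh+w^2\,h^*G^*B^{2w}Gh+2vw\,h^*\Sigma h,\\
 \|z_h\|^2&=v\,h^*F^*A^{2v^2}Fh+w\,h^*G^*B^{2w^2}Gh .
\end{align*}
Moreover $\Sigma\ge I_j$, and $h^*h=h^*F^*Fh=h^*G^*Gh$, so
\[
 2vw\,h^*\Sigma h\ge2vw\,h^*h=vw\,h^*F^*Fh+vw\,h^*G^*Gh .
\]
Subtracting,
\begin{align*}
 \|Rz_h\|^2-\|z_h\|^2
 \ \ge\ {}&v\,(Fh)^*\bigl[vA^{2v}-A^{2v^2}+wI\bigr](Fh)\\
 &{}+w\,(Gh)^*\bigl[wB^{2w}-B^{2w^2}+vI\bigr](Gh)\ \ge\ 0
\end{align*}
by \eqref{eq:op}. So $z^*R^*Rz\ge\|z\|^2$ on the $j$-dimensional subspace $Z$, and Courant--Fischer gives $\lambda_j(R^*R)\ge1$. \qed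

\begin{remark}
This method singles out the exponent $2vw$; larger exponents are reached only through Lemma~\ref{lem:mono}. Indeed, with an arbitrary $r$ in place of $2vw$, the same factorization has $R=[\sqrt v\,A^{r/2},\sqrt w\,B^{r/2}]$, the components of $z_h$ are $\sqrt v\,A^{v-r/2}Fh$ and $\sqrt w\,B^{w-r/2}Gh$, and the scalar inequalities needed are
\[
 v\,x^{2v}+w\ge x^{2v-r},\qquad w\,y^{2w}+v\ge y^{2w-r}\qquad(x,y>0).
\]
Both are equalities at $1$, so the derivatives of the two sides must agree there: $2v^2=2v-r$ and $2w^2=2w-r$. Each condition says $r=2vw$.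
\end{remark}

\section{Proof of Theorem~\ref{thm:lin}}

Let $v\in(0,1)$. Then $r=2vw\le\frac12$, and Theorem~\ref{thm:main} followed by Lemma~\ref{lem:mono} with $s=\frac12$ gives
\[
 s_j(A^vB^w)\le\lambda_j(vA^r+wB^r)^{1/r}\le\lambda_j\bigl(vA^{1/2}+wB^{1/2}\bigr)^2 .
\]

For $v=0$ the matrix $A^0$ is either $I$ or the projection onto the range of $A$, depending on convention. In both cases its operator norm is at most $1$. Since $s_j(XY)\le\|X\|\,s_j(Y)$, where $\|X\|$ is the operator norm, we get $s_j(A^0B)\le s_j(B)=s_j(B^{1/2})^2$, which is the claim. For $v=1$ use $s_j(XY)\le s_j(X)\,\|Y\|$ in the same way: $s_j(AB^0)\le s_j(A)=s_j(A^{1/2})^2$. \qed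

\section{The smallest singular value and proof of Theorem~\ref{thm:class}}

\noindent\textbf{Part (a).} Let $j<n$. If $r\ge2vw$, then \eqref{eq:Ir} follows from Theorem~\ref{thm:main} and Lemma~\ref{lem:mono}. If $r<2vw$, then \eqref{eq:Ir} fails for some $A,B$ by Proposition~\ref{prop:nec}.

\medskip
\noindent\textbf{Part (b).} Let $j=n$. The obstruction of Section~\ref{sec:lines} disappears here: for two rank-one projections in $\mathbb C^2$ the second singular value of $A_0^vB_0^w$ is $0$. What makes a direct proof possible is that the normalization $s_n(A^vB^w)=1$ gives an operator inequality on all of $\mathbb C^n$, to which the L\"owner--Heinz inequality applies. For $j<n$ the normalization gives such an inequality only on a subspace, and this argument is not available.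

By Lemma~\ref{lem:mono} it suffices to treat small $r$, so let $0<r\le2v$. By Lemma~\ref{lem:norm} we may assume that $A,B$ are positive definite with $s_n(A^vB^w)=1$, and we must show $\lambda_n(vA^r+wB^r)\ge1$. With $X=A^vB^w$ we have $\lambda_n(X^*X)=s_n(X)^2=1$, so $X^*X\ge I$, that is,
\[
 B^wA^{2v}B^w\ge I .
\]
Multiplying on both sides by $B^{-w}$ gives $A^{2v}\ge B^{-2w}$. Since $0<r/(2v)\le1$, the L\"owner--Heinz inequality gives
\[
 A^r=(A^{2v})^{r/(2v)}\ge(B^{-2w})^{r/(2v)}=B^{-rw/v}.
\]
For every $y>0$, weighted AM--GM gives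
\[
 v\,y^{-rw/v}+w\,y^r\ge y^{-rw+rw}=1 .
\]
Applying this to the eigenvalues $y$ of $B$,
\[
 vA^r+wB^r\ge vB^{-rw/v}+wB^r\ge I .
\]
Hence $\lambda_n(vA^r+wB^r)\ge1$. \qed

\begin{thebibliography}{9}
\bibitem{bhatia} Bhatia, \emph{Matrix Analysis}, Ch.~V.
\bibitem{note} \emph{Note on Young and arithmetic-geometric mean inequalities for matrices}, \url{https://ijpam.uniud.it/online_issue/201737/31-Wu.pdf}.
\end{thebibliography}

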